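\title{Imaginary quadratic fields with $2$-class rank four and finite $2$-class field tower}

\begin{abstract}
We disprove the conjecture that every imaginary quadratic field whose $2$-class group has rank at least $4$ has an infinite $2$-class field tower. If the discriminant is a product of five negative prime discriminants whose mutual Kronecker symbols follow a certain cyclic pattern, then the rank is $4$ and the tower is finite; $\mathbb{Q}(\sqrt{-14322})$ is an example, and there are infinitely many others. The proof computes in the Lie ring of the Galois group of the tower over $\mathbb{Q}$ and shows that one element acts on the deep layers of the lower central series approximately by inversion. For rank at least $5$ the tower is always infinite, so $5$ is the exact threshold.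
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Towers}
For a number field $F$ let $C_F$ be the ideal class group in the wide sense and $C_{F,2}$ its $2$-Sylow subgroup. The \emph{rank} of $C_{F,2}$ is the $\mathbb{F}_2$-dimension of $C_F/C_F^2$, and the \emph{$4$-rank} is that of $C_F^2/C_F^4$. The \emph{Hilbert $2$-class field} $F^{(1)}$ is the maximal unramified abelian extension of $F$ of $2$-power degree; by class field theory $\operatorname{Gal}(F^{(1)}/F)\cong C_{F,2}$. Put $F_0=F$ and $F_{n+1}=(F_n)^{(1)}$. The chain $F_0\subseteq F_1\subseteq F_2\subseteq\cdots$ is the \emph{$2$-class field tower} of $F$. Its \emph{length} is the least $n$ with $F_n=F_{n+1}$, and the tower is \emph{infinite} if there is no such $n$. We write $F_\infty=\bigcup F_n$ and $G_F=\operatorname{Gal}(F_\infty/F)$. This is a pro-$2$ group, and it is finite exactly when the tower is finite. We form towers only over totally imaginary fields, so ramification concerns finite primes only.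

For $F$ totally imaginary, the tower is finite if and only if $F$ lies in a number field $M$ of odd class number. Indeed, the top of a finite tower is such a field; conversely, if $F_\infty\not\subseteq M$, then the nontrivial unramified pro-$2$ extension $MF_\infty/M$ contains a quadratic one, and the class number of $M$ is even.

The field $F_\infty$ is the maximal unramified pro-$2$ extension of $F$ (Lemma~\ref{lem:tower}), and $G_F^{\mathrm{ab}}=\operatorname{Gal}(F_1/F)\cong C_{F,2}$. For a pro-$2$ group $H$ let $d(H)=\dim H^1(H,\mathbb{F}_2)$ and $r(H)=\dim H^2(H,\mathbb{F}_2)$; these are the minimal number of generators and the number of relations in a minimal pro-$2$ presentation. Burnside's basis theorem says that elements generate $H$ topologically if and only if their images generate $H/\Phi(H)$, where $\Phi(H)$ is the closure of $H^2[H,H]$. Hence $d(G_F)=\operatorname{rank}C_{F,2}$. If this rank is at most $1$, then $G_F$ is procyclic, so it equals its abelianization and the tower has length at most $1$. For large rank two theorems pull in the other direction; see \cite{Roquette,Koch}.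
\begin{itemize}
\item[(S)] (Shafarevich) If $F$ is totally imaginary with $r_2$ complex places, then $r(G_F)-d(G_F)\le r_2$.
\item[(GS)] (Golod--Shafarevich, in the form of Gasch\"utz--Vinberg) A nontrivial finite $2$-group $H$ satisfies $r(H)>d(H)^2/4$.
\end{itemize}
So a finite tower with $d=d(G_F)\ge1$ forces
\begin{equation}\label{eq:test}
d^2/4<r(G_F)\le d+r_2 .
\end{equation}
For an imaginary quadratic field $k$ we have $r_2=1$, and \eqref{eq:test} gives $(d-2)^2<8$, that is, $d\le4$. At $d=4$ it leaves the single possibility $r(G_k)=5$. Moreover, the test can be repeated higher in the tower: an unramified quadratic extension $F$ of $k$ has $r_2=2$, and \eqref{eq:test} fails for it as soon as $\operatorname{rank}C_{F,2}\ge6$. A finite tower of rank $4$ must pass the test at the bottom with no room to spare and must pass it again at every level, so it is natural to guess that none exists. As stated in \cite{source}, for $\operatorname{rank}C_{k,2}=4$ the tower is infinite whenever the $4$-rank of $C_k$ is at least $3$, and also for various families with $4$-rank $0$, $1$ or $2$. The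 problem that we take from \cite{source} is the following conjecture.
\begin{quote}
\emph{Every imaginary quadratic number field $k$ with $\operatorname{rank}C_{k,2}\ge4$ has infinite $2$-class field tower.}
\end{quote}
We show that it is false.

\subsection{Results}
A \emph{prime discriminant} is $-4$, $8$, $-8$, or $q^*=(-1)^{(q-1)/2}q$ for an odd prime $q$. A product $D\neq1$ of $t$ pairwise coprime prime discriminants is the discriminant of $\mathbb{Q}(\sqrt D)$, exactly $t$ primes ramify in this field, and for $D<0$ genus theory gives $\operatorname{rank}C_{\mathbb{Q}(\sqrt D),2}=t-1$. For a prime discriminant $d$ and a prime $p\nmid d$, the Kronecker symbol $(d/p)$ is $+1$ or $-1$ according as $p$ splits or is inert in $\mathbb{Q}(\sqrt d)$. It is the Legendre symbol for odd $p$, and $(d/2)=+1$ or $-1$ according as $d\equiv1$ or $5\pmod 8$.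

\begin{theorem}\label{thm:finite}
Let $d_i$ $(i\in\mathbb{Z}/5)$ be pairwise coprime negative prime discriminants, let $p_i$ be the prime dividing $d_i$, and suppose that for all $i$
\begin{equation}\label{eq:pattern}
\Big(\frac{d_{i+1}}{p_i}\Big)=\Big(\frac{d_{i+2}}{p_i}\Big)=-1,\qquad
\Big(\frac{d_{i+3}}{p_i}\Big)=\Big(\frac{d_{i+4}}{p_i}\Big)=+1 .
\end{equation}
Then $k=\mathbb{Q}(\sqrt{d_0d_1d_2d_3d_4})$ is imaginary quadratic, $\operatorname{rank}C_{k,2}=4$, and the $2$-class field tower of $k$ is finite.
\end{theorem}

\begin{example}\label{ex:concrete}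
Let $(d_0,\dots,d_4)=(-8,-11,-3,-31,-7)$. The product is $-57288=4\cdot(-14322)$, so $k=\mathbb{Q}(\sqrt{-14322})$. The table lists the residues of the $d_j$ modulo $p_i$ (modulo $8$ for $p_0=2$) and the residues that have symbol $+1$.
\[
\begin{array}{c|c|c|c|l}
i&p_i&d_{i+1},\,d_{i+2}&d_{i+3},\,d_{i+4}&\text{residues with symbol }+1\\\hline
0&2&5,\ 5&1,\ 1&1\\
1&11&8,\ 2&4,\ 3&1,3,4,5,9\\
2&3&2,\ 2&1,\ 1&1\\
3&31&24,\ 23&20,\ 28&1,2,4,5,7,8,9,10,14,16,18,19,20,25,28\\
4&7&6,\ 3&4,\ 4&1,2,4
\end{array}
\]
All twenty symbols agree with \eqref{eq:pattern}, so this field is a counterexample to the conjecture.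
\end{example}

\begin{example}\label{ex:family}
Let $d_i=-p_i$ with primes $p_i\equiv3\pmod4$. By quadratic reciprocity $(-p_j/p_i)=(p_i/p_j)=-(-p_i/p_j)$. Condition \eqref{eq:pattern} also gives opposite values to the ordered pairs $(i,j)$ and $(j,i)$, since $j-i\in\{1,2\}$ if and only if $i-j\in\{4,3\}$. So it imposes one condition per unordered pair. Once $p_0,\dots,p_{j-1}$ are chosen, the conditions on $p_j$ are $p_j\equiv3\pmod4$ and a prescribed value of $(p_j/p_i)$ for each $i<j$. By the Chinese remainder theorem and Dirichlet's theorem infinitely many primes satisfy them. Hence Theorem~\ref{thm:finite} applies to infinitely many fields.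
\end{example}

Write $i\to j$ if $(d_j/p_i)=-1$. In Example~\ref{ex:family} reciprocity puts exactly one arrow between any two indices, ten arrows in all, and \eqref{eq:pattern} distributes them evenly and cyclically: $i\to i+1$ and $i\to i+2$. The value $d_i=-4$ cannot occur in Theorem~\ref{thm:finite}, because $(-4/p)=-1$ for $p\equiv3\pmod4$ while \eqref{eq:pattern} requires $(d_i/p_{i+1})=+1$.

\begin{theorem}\label{thm:threshold}
Let $k$ denote an imaginary quadratic field.
\begin{enumerate}
\item[(i)] If $\operatorname{rank}C_{k,2}\ge5$, the tower of $k$ is infinite.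
\item[(ii)] For $\operatorname{rank}C_{k,2}=4$ there are infinitely many $k$ with finite tower and infinitely many $k$ with infinite tower.
\item[(iii)] Let $k$ be as in Theorem~\ref{thm:finite} and $G=G_k$. Then $C_{k,2}\cong(\mathbb{Z}/2)^4$, so the $4$-rank of $C_k$ is $0$; the tower has length at least $2$; $\operatorname{rank}C_{k_1,2}\le6$; and the finite $2$-group $G$ has $d(G)=4$ and $r(G)=5$. Hence the inequality $r>d^2/4$ is sharp at $d=4$ for $2$-groups.
\end{enumerate}
\end{theorem}

Part (i) is the consequence $d\le4$ of \eqref{eq:test}. Together with (ii) it shows that $5$ is the least rank that forces an infinite tower.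

Section~\ref{sec:arith} extracts generators and relations for $\Gamma=\operatorname{Gal}(k_\infty/\mathbb{Q})$ from inertia and Frobenius elements, and shows the method for two ramified primes. Section~\ref{sec:lie} sets up the calculus in the lower central series and treats three primes. Section~\ref{sec:inversion} contains the group-theoretic criterion, Section~\ref{sec:five} verifies it for five primes, and Section~\ref{sec:complements} proves the rest of Theorem~\ref{thm:threshold}.

\section{The Galois group of the tower over $\mathbb{Q}$}\label{sec:arith}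

Throughout, $[g,h]=ghg^{-1}h^{-1}$, subgroups of profinite groups are closed, and generation is topological. The lower central series of $\Gamma$ is $\gamma_1=\Gamma$, $\gamma_{n+1}=[\Gamma,\gamma_n]$.

\begin{lemma}\label{lem:tower}
Let $F$ be a totally imaginary number field.
\begin{enumerate}
\item[(a)] If $F$ is Galois over a subfield $E$, then so is every $F_n$.
\item[(b)] Every finite unramified Galois extension $M/F$ of $2$-power degree lies in $F_\infty$.
\item[(c)] If $M\subseteq F_\infty$ is finite and Galois over $F$, then $M_\infty=F_\infty$.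
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An automorphism of $\overline{\mathbb{Q}}$ that maps $F_n$ to itself maps its maximal unramified abelian $2$-extension to itself; use induction on $n$.

(b) Let $M^{[j]}$ be the fixed field of the $j$-th derived subgroup of $\operatorname{Gal}(M/F)$. If $M^{[j]}\subseteq F_j$, then $M^{[j+1]}F_j/F_j$ is an unramified abelian $2$-extension, so $M^{[j+1]}\subseteq F_{j+1}$. A finite $2$-group is solvable, so $M=M^{[j]}$ for some $j$.

(c) By (a) each $F_n$ is Galois over $F$, so $MF_n/M$ is an unramified Galois $2$-extension, and $F_n\subseteq M_\infty$ by (b). By (a) each $M_n$ is Galois over $F$; it is unramified of $2$-power degree, so $M_n\subseteq F_\infty$ by (b).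
\end{proof}

To prove that a tower is finite we need relations in its Galois group. Over $k$ all inertia groups are trivial, and no local source of relations is visible. Over $\mathbb{Q}$ the ramified primes supply both generators and relations, so we work with the overgroup $\Gamma$ of $G_k$.

\begin{proposition}\label{prop:arith}
Let $d_i$ $(i\in I)$ be finitely many pairwise coprime prime discriminants with negative product $D$, and let $p_i$ be the prime dividing $d_i$. Put $k=\mathbb{Q}(\sqrt D)$, $K=\mathbb{Q}(\sqrt{d_i}:i\in I)$ and $\Gamma=\operatorname{Gal}(k_\infty/\mathbb{Q})$, a pro-$2$ group in which $G=G_k$ has index $2$.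
\begin{enumerate}
\item[(a)] $K$ is the fixed field of $\gamma_2$, and $\Gamma/\gamma_2=\operatorname{Gal}(K/\mathbb{Q})$ is an $\mathbb{F}_2$-vector space with basis $(x_i)_{i\in I}$, where $x_i$ negates $\sqrt{d_i}$ and fixes $\sqrt{d_j}$ for $j\ne i$.
\item[(b)] There are elements $\tau_i\in\Gamma$ of order $2$ with class $x_i$, and they generate $\Gamma$.
\item[(c)] There are elements $\sigma_i\in\Gamma$ with $[\tau_i,\sigma_i]=1$ whose class in $\Gamma/\gamma_2$ is the sum of the $x_j$ with $i\to j$.
\item[(d)] Every open abelian subgroup of $\Gamma$ is finite.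
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tower}(a) each $k_n$ is Galois over $\mathbb{Q}$, of $2$-power degree. Fix a prime of $k_\infty$ above $p_i$, with decomposition group $Z_i$ and inertia group $T_i$. Since $k_\infty/k$ is unramified, $T_i\cap G=1$. Since $p_i$ ramifies in $k$, the group $T_i$ maps onto $\Gamma/G$. So $T_i=\langle\tau_i\rangle$ has order $2$, also when $p_i=2$.

(a), (b) The field fixed by $\gamma_2$ and all $\tau_i$ is abelian over $\mathbb{Q}$. All inertia groups above $p_i$ have the same image in an abelian quotient, so this field is unramified at every finite prime. By Minkowski's theorem it is $\mathbb{Q}$. Thus $\Gamma/\gamma_2$ is generated by the classes of the $\tau_i$ and is elementary abelian of order at most $2^{|I|}$.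

The prime $p_i$ ramifies in $\mathbb{Q}(\sqrt{d_i})$ and in no other $\mathbb{Q}(\sqrt{d_j})$. So an inertia group of $p_i$ in $\operatorname{Gal}(K/\mathbb{Q})$ fixes the $\sqrt{d_j}$ with $j\neq i$ and has order $2$, and its generator is the automorphism $x_i$ of (a). The existence of the $x_i$ shows that $[K:\mathbb{Q}]=2^{|I|}$. The ramification index of $p_i$ is $2$ both in $K$ and in $k$, so $K/k$ is unramified and $K\subseteq k_1$. Comparing orders gives $\Gamma/\gamma_2=\operatorname{Gal}(K/\mathbb{Q})$, and $\tau_i$ restricts to $x_i$. The $\tau_i$ generate $\Gamma$ by Burnside's basis theorem.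

(c) The subgroup $T_i$ is normal of order $2$ in $Z_i$, hence central. Let $\sigma_i\in Z_i$ lift the Frobenius automorphism of the residue field extension; then $[\tau_i,\sigma_i]=1$. For $j\ne i$ the element $\sigma_i$ restricts to the Frobenius of $p_i$ in $\mathbb{Q}(\sqrt{d_j})$, so it multiplies $\sqrt{d_j}$ by $(d_j/p_i)$. Replacing $\sigma_i$ by $\sigma_i\tau_i$ if necessary, we may assume that it fixes $\sqrt{d_i}$. Then its class is as stated.

(d) Let $H$ be open and abelian, and let $M$ be the fixed field of $H\cap G$. Then $M$ is a number field containing $k$ and $k_\infty/M$ is unramified and abelian. So $H\cap G$ is a quotient of $C_M$ and is finite, and it has index at most $2$ in $H$.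
\end{proof}

\begin{example}[two primes]\label{ex:two}
Let $I=\{0,1\}$ and $\rho=\tau_0\tau_1$. Then $\tau_0\rho\tau_0^{-1}=\tau_1\tau_0=\rho^{-1}$ and $\tau_1=\tau_0\rho$. So $A=\langle\rho\rangle$ is an abelian normal subgroup of index at most $2$, inverted by $\tau_0$, and $\Gamma$ is finite by (d). The arithmetic fact (d) cannot be dropped: the pro-$2$ dihedral group $\mathbb{Z}_2\rtimes\{\pm1\}$ is generated by two involutions and is infinite.
\end{example}

This example is the model for the whole proof. A group in which $y\mapsto y^{-1}$ is an automorphism is abelian, since $(yz)^{-1}=y^{-1}z^{-1}$ means $yz=zy$. So it suffices to find an open subgroup of $\Gamma$ that some element inverts. With more primes we know $\sigma_i$ only modulo $\gamma_2$, so we cannot compute in $\Gamma$ exactly. We can compute in the layers $\gamma_n/\gamma_{n+1}$, and there we shall find an element that inverts to first order. Section~\ref{sec:inversion} shows that this is enough.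

\section{The lower central series and squaring}\label{sec:lie}

In this section and the next, $\Gamma$ is a finitely generated pro-$2$ group with $\Gamma/\gamma_2$ elementary abelian. Put $V_n=\gamma_n/\gamma_{n+1}$, written additively. We recall that $[\gamma_m,\gamma_n]\subseteq\gamma_{m+n}$, and that the commutator induces biadditive maps $V_m\times V_n\to V_{m+n}$ which make $\bigoplus V_n$ a graded Lie ring: $[v,v]=0$, and the Jacobi identity holds. We use the identities
\begin{equation}\label{eq:comm}
[g,hk]=[g,h]\cdot h[g,k]h^{-1},\qquad [gh,k]=g[h,k]g^{-1}\cdot[g,k],\qquad huh^{-1}=[h,u]\,u .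
\end{equation}

The group $V_n$ is generated by the brackets $[x,v]$ with $x\in V_1$, $v\in V_{n-1}$, and $2[x,v]=[2x,v]=0$. By induction each $V_n$ is a finite $\mathbb{F}_2$-vector space spanned by these brackets. So signs play no role, each $\gamma_n$ is open, and $g^2\in\gamma_{n+1}$ for $g\in\gamma_n$. Finite $2$-groups are nilpotent, so $\bigcap\gamma_n=1$. If $V_n=0$, then all later $V_q$ vanish and $\gamma_n=1$. More generally, information about the layers lifts to the group as follows.
\begin{itemize}
\item[(D)] \emph{If $H\le\Gamma$ and $\gamma_q\subseteq H\gamma_{q+1}$ for all $q\ge s$, then $\gamma_s\subseteq H$.}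
\end{itemize}
Indeed, an element $y\in\gamma_s$ lies in $H\gamma_q$ for all $q$ by induction. The closed sets $H\cap y\gamma_q$ are nonempty and decreasing, so by compactness $H$ meets $\bigcap_q y\gamma_q=\{y\}$.

The Lie bracket alone does not see the relations $\tau_i^2=1$. To record them we add the squaring map.

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(P1)] For $n\ge2$ the map $g\mapsto g^2$ induces a linear map $P\colon V_n\to V_{n+1}$.
\item[(P2)] For $x\in V_1$, $v\in V_n$, $n\ge2$, we have $[x,Pv]=P[x,v]$.
\item[(P3)] If $x\in V_1$ is the class of an element $\tau$ with $\tau^2=1$, then $[x,[x,v]]=P[x,v]$ for all $v\in V_n$, $n\ge1$.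
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) For $g,h\in\gamma_n$ we have $(gh)^2=g^2[g^{-1},h]h^2$ with $[g^{-1},h]\in\gamma_{2n}\subseteq\gamma_{n+2}$. So $g\mapsto g^2\gamma_{n+2}$ is a homomorphism $\gamma_n\to V_{n+1}$, and it kills $\gamma_{n+1}$.

(P2) Let $g\in\Gamma$, $h\in\gamma_n$. By \eqref{eq:comm},
\begin{equation}\label{eq:square}
[g,h^2]=[g,h]\,[h,[g,h]]\,[g,h],
\end{equation}
and the middle factor lies in $\gamma_{2n+1}\subseteq\gamma_{n+3}$. So $[g,h^2]\equiv[g,h]^2\pmod{\gamma_{n+3}}$.

(P3) For $y\in\gamma_n$, \eqref{eq:comm} gives $1=[\tau^2,y]=\tau[\tau,y]\tau^{-1}[\tau,y]=[\tau,[\tau,y]]\,[\tau,y]^2$.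
\end{proof}

The proof of (P3) says that an involution $\tau$ inverts every commutator $[\tau,y]$; this is the source of all inversion below. Note the translation: for $y\in\gamma_n$, $n\ge2$, with class $v$, and $g\in\Gamma$ with class $\bar g\in V_1$,
\begin{equation}\label{eq:translate}
[\bar g,v]=Pv\iff gyg^{-1}\in y^{-1}\gamma_{n+2},
\end{equation}
because the left side means $gyg^{-1}=[g,y]y\equiv y^3\pmod{\gamma_{n+2}}$, and $y^4\in\gamma_{n+2}$.

For the group $\Gamma$ of Proposition~\ref{prop:arith}, (P3) applies to each $x_i$, and part (c) gives one relation in $V_2$ for each ramified prime: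
\begin{equation}\label{eq:relation}
\sum_{j\,:\,i\to j}[x_i,x_j]=0\qquad(i\in I).
\end{equation}

\begin{example}[three primes]\label{ex:three}
Let $I=\{0,1,2\}$ with one arrow between any two indices. Up to numbering there are two patterns, and both occur in the table of Example~\ref{ex:concrete}.

\emph{The pattern $0\to1\to2\to0$}, for instance $(-3,-7,-11)$. Then \eqref{eq:relation} kills all three brackets, so $V_2=0$, $\gamma_2=1$ and $k_\infty=K$.

\emph{The pattern $0\to1$, $0\to2$, $1\to2$}, for instance $(-8,-11,-3)$. Then $[x_0,x_1]=[x_0,x_2]=:a$ and $[x_1,x_2]=0$, so $V_2=\langle a\rangle$. Each $x_j$ occurs in one of the two expressions for $a$, so (P3) gives $[x_j,a]=Pa$ for $j=0,1,2$. By (P2), $[x_j,P^{m}a]=P^{m+1}a$, and by induction $V_n=\langle P^{n-2}a\rangle$ for all $n\ge2$. If $\alpha\in\gamma_2$ represents $a$, then $\alpha^{2^{n-2}}$ represents $P^{n-2}a$, so $\gamma_2=\langle\alpha\rangle$ by (D). This subgroup is abelian and open, hence finite, and the tower is finite.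
\end{example}

The second pattern shows what a relation with two terms does: it gives one element two expressions, so that more generators act on it by $P$, and the layers become images of $P$. For five primes the layers are again eventually images of $P$, but they may have dimension up to $5$, and being abelian is no longer automatic.

\section{Approximate inversion forces commutativity}\label{sec:inversion}

\begin{proposition}\label{prop:inversion}
Let $\Gamma$ be a finitely generated pro-$2$ group with $\Gamma/\gamma_2$ elementary abelian. Let $n_1\ge2$, and let $g\in\Gamma$ have class $\bar g\in V_1$. Assume that for all $n\ge n_1$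
\begin{enumerate}
\item[(i)] $PV_n=V_{n+1}$, and
\item[(ii)] $[\bar g,v]=Pv$ for all $v\in V_n$.
\end{enumerate}
Then $\gamma_n$ is abelian for some $n$.
\end{proposition}

The idea is a sign count. By \eqref{eq:translate}, $g$ inverts $y,y'\in\gamma_n$ to first order, so it should fix $w=[y,y']$, since $(-1)(-1)=1$. But $g$ also inverts $w$ to first order. So $w^2$ lies deeper than expected, and where $P$ is injective $w$ itself lies deeper than expected. The difficulty is the error terms. They lie in $\gamma_{n+2}$, and the general inclusion $[\gamma_n,\gamma_{n+2}]\subseteq\gamma_{2n+2}$ controls them only in the first round of the induction. Step~1 uses (i) to improve this inclusion.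

\begin{proof}
By (i), $\dim V_q$ does not increase for $q\ge n_1$, so it is eventually constant. Fix $n\ge n_1$ such that $P\colon V_q\to V_{q+1}$ is bijective for all $q\ge n$. We prove by induction on $m\ge2n$ that $[\gamma_n,\gamma_n]\subseteq\gamma_m$; then $[\gamma_n,\gamma_n]\subseteq\bigcap\gamma_m=1$. The case $m=2n$ is the general inclusion. Assume the statement for $m$.

\emph{Step 1: $[\gamma_n,\gamma_{n+s}]\subseteq\gamma_{m+s}$ for all $s\ge0$.} The case $s=0$ is the hypothesis. Assume the inclusion for $s$. Let $Q$ be the subgroup generated by the squares of the elements of $\gamma_{n+s}$. For $q\ge n+s+1$, (i) says that every class in $V_q$ is represented by the square of an element of $\gamma_{q-1}\subseteq\gamma_{n+s}$, so $\gamma_q\subseteq Q\gamma_{q+1}$. By (D), $\gamma_{n+s+1}\subseteq Q$. Fix $y\in\gamma_n$. The elements $z\in\Gamma$ with $[y,z]\in\gamma_{m+s+1}$ form a closed subgroup, the preimage of the centralizer of $y$ in $\Gamma/\gamma_{m+s+1}$. So it suffices to treat $z=h^2$ with $h\in\gamma_{n+s}$. In \eqref{eq:square} with $y$ in place of $g$ we have $[y,h]\in\gamma_{m+s}$.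 Hence $[h,[y,h]]\in\gamma_{m+s+1}$ and $[y,h^2]\equiv[y,h]^2\equiv1\pmod{\gamma_{m+s+1}}$.

\emph{Step 2: $[\gamma_n,\gamma_n]\subseteq\gamma_{m+1}$.} Let $y,y'\in\gamma_n$ and $w=[y,y']\in\gamma_m$, with class $\bar w\in V_m$. By (ii) and \eqref{eq:translate},
\[
gyg^{-1}=y^{-1}z,\qquad gy'g^{-1}=y'^{-1}z'\qquad\text{with } z,z'\in\gamma_{n+2}.
\]
Consider the group $B=\gamma_n/\gamma_{m+2}$. The images of $z$ and $z'$ are central in $B$ by Step~1 with $s=2$. Commutators are central in $B$, because $[\gamma_n,[\gamma_n,\gamma_n]]\subseteq\gamma_{n+m}\subseteq\gamma_{m+2}$; by \eqref{eq:comm} the commutator is then multiplicative in each variable on $B$. Therefore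
\[
gwg^{-1}=[y^{-1}z,\,y'^{-1}z']\equiv[y^{-1},y'^{-1}]\equiv w\pmod{\gamma_{m+2}},
\]
that is, $[\bar g,\bar w]=0$ in $V_{m+1}$. By (ii) in degree $m$ this says $P\bar w=0$. Since $P$ is injective on $V_m$, we get $\bar w=0$ and $w\in\gamma_{m+1}$.
\end{proof}

The conclusion cannot be improved to finiteness. In $\mathbb{Z}_2\rtimes\{\pm1\}$, with $\rho$ a generator of $\mathbb{Z}_2$, we have $\gamma_n=\langle\rho^{2^{n-1}}\rangle$ for $n\ge2$, and (i), (ii) hold with $n_1=2$ for the element $g=-1$.

\section{Five primes: proof of Theorem~\ref{thm:finite}}\label{sec:five}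

Let $d_i$ and $k$ be as in Theorem~\ref{thm:finite}. The product of five negative numbers is negative, so $k$ is imaginary, and $\operatorname{rank}C_{k,2}=5-1=4$ by genus theory. Let $\Gamma$, $x_i$, $\tau_i$ be as in Proposition~\ref{prop:arith} with $I=\mathbb{Z}/5$. The arrows are $i\to i+1$ and $i\to i+2$, so \eqref{eq:relation} reads
\begin{equation}\label{eq:a}
[x_i,x_{i+1}]=[x_i,x_{i+2}]=:a_i\qquad(i\in\mathbb{Z}/5).
\end{equation}
In this section hypothesis \eqref{eq:pattern} is used only through \eqref{eq:a}. Every pair of distinct indices has the form $\{i,i+1\}$ or $\{i,i+2\}$, so $V_2=\langle a_0,\dots,a_4\rangle$.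

\begin{lemma}\label{lem:V3}
There is an element $b\in V_3$ such that for all $i,j$ the bracket $[x_j,a_i]$ is given by
\[
\begin{array}{c|ccccc}
j-i&0&1&2&3&4\\\hline
[x_j,a_i]&Pa_i&Pa_i&Pa_i&b&0
\end{array}
\]
In particular $V_3=\langle Pa_0,\dots,Pa_4,b\rangle$.
\end{lemma}

\begin{proof}
For $j\in\{i,i+1,i+2\}$, \eqref{eq:a} lets us write $a_i=[x_j,x_l]$ for some $l$, and (P3) gives $[x_j,a_i]=Pa_i$. For the other two columns we use the Jacobi identity. Up to translation there are two kinds of triples in $\mathbb{Z}/5$, namely $\{i,i+1,i+2\}$ and $\{i,i+1,i+3\}$.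

For $x_i,x_{i+1},x_{i+2}$ the inner brackets are $[x_{i+1},x_{i+2}]=a_{i+1}$, $[x_{i+2},x_i]=a_i$ and $[x_i,x_{i+1}]=a_i$, so
\[
0=[x_i,a_{i+1}]+[x_{i+1},a_i]+[x_{i+2},a_i]=[x_i,a_{i+1}]+Pa_i+Pa_i=[x_i,a_{i+1}].
\]
This is the column $j-i=4$.

For $x_i,x_{i+1},x_{i+3}$ the inner brackets are $[x_{i+1},x_{i+3}]=a_{i+1}$, $[x_{i+3},x_i]=[x_{i+3},x_{i+5}]=a_{i+3}$ and $[x_i,x_{i+1}]=a_i$, so
\[
0=[x_i,a_{i+1}]+[x_{i+1},a_{i+3}]+[x_{i+3},a_i].
\]
The first term vanishes. With $b_i=[x_{i+3},a_i]$ the second term is $[x_{i+6},a_{i+3}]=b_{i+3}$, so $b_{i+3}=b_i$. Since $3$ generates $\mathbb{Z}/5$, all $b_i$ are equal.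
\end{proof}

The element $b$ is the only obstacle to hypothesis (i) of Proposition~\ref{prop:inversion}: nothing shows that it lies in $PV_2$. We remove it in degree $4$ by using \eqref{eq:a} a second time. The two expressions for $a_i$ give two ways to compute $[a_i,a_l]$, and we take $l=i+2$ so that $[x_i,a_l]=b$.

\begin{lemma}\label{lem:b}
$Pb=0$, and $[x_j,b]=0$ for all $j$.
\end{lemma}

\begin{proof}
For each $j$ we have $b=[x_j,a_{j-3}]$, so (P3) gives $[x_j,b]=P[x_j,a_{j-3}]=Pb$. It remains to show that $Pb=0$. By the Jacobi identity, $[[x,y],v]=[x,[y,v]]+[y,[x,v]]$. Lemma~\ref{lem:V3} gives $[x_0,a_2]=b$, $[x_1,a_2]=0$ and $[x_2,a_2]=Pa_2$. From $a_0=[x_0,x_1]$ we get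
\[
[a_0,a_2]=[x_0,[x_1,a_2]]+[x_1,[x_0,a_2]]=0+[x_1,b]=Pb .
\]
From $a_0=[x_0,x_2]$ and (P2) we get
\[
[a_0,a_2]=[x_0,Pa_2]+[x_2,b]=P[x_0,a_2]+Pb=Pb+Pb=0 . \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:Vn}
For $m\ge1$, the bracket $[x_j,P^ma_i]$ equals $P^{m+1}a_i$ if $j-i\in\{0,1,2\}$ and $0$ otherwise. For $n\ge4$, $V_n=\langle P^{n-2}a_0,\dots,P^{n-2}a_4\rangle$.
\end{lemma}

\begin{proof}
By (P2), $[x_j,P^ma_i]=P^m[x_j,a_i]$; now use Lemma~\ref{lem:V3} and $Pb=0$. The space $V_4$ is spanned by the $[x_j,Pa_i]\in\{P^2a_i,0\}$ and the $[x_j,b]=0$. If $V_n$ is spanned by the $P^{n-2}a_i$, then $V_{n+1}$ is spanned by the $[x_j,P^{n-2}a_i]\in\{P^{n-1}a_i,0\}$. Conversely each $P^{n-2}a_i$ lies in $V_n$.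
\end{proof}

It remains to choose $g$. An element $\sum c_jx_j$ of $V_1$ sends $P^ma_i$ to $(c_i+c_{i+1}+c_{i+2})P^{m+1}a_i$, so we want $c_i+c_{i+1}+c_{i+2}=1$ for all $i$. Adding the equations for $i$ and $i+1$ gives $c_i=c_{i+3}$, so the only solution is $c_j=1$ for all $j$. The class $\sum x_j$ negates every $\sqrt{d_i}$, and so it is the class of complex conjugation. It negates $\sqrt D$, so its representatives lie outside $G$; this is a second reason to work over $\mathbb{Q}$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
We apply Proposition~\ref{prop:inversion} with $n_1=4$ and $g=\tau_0\tau_1\tau_2\tau_3\tau_4$, so that $\bar g=\sum x_j$. Let $n\ge4$. By Lemma~\ref{lem:Vn}, $P$ maps the spanning set of $V_n$ onto that of $V_{n+1}$, which is (i). By the same lemma $[\bar g,P^{n-2}a_i]=3P^{n-1}a_i=P(P^{n-2}a_i)$, and both sides of (ii) are linear in $v$, so (ii) holds. Hence some $\gamma_n$ is abelian. It is open, so it is finite by Proposition~\ref{prop:arith}(d). Therefore $\Gamma$ is finite, and the tower of $k$ is finite.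
\end{proof}

The proof gives no bound for the order of $\Gamma$, since its last step uses the finiteness of the class group of an unspecified field in the tower.

\section{Proof of Theorem~\ref{thm:threshold}, parts (ii) and (iii)}\label{sec:complements}

Both parts need lower bounds for class ranks of unramified quadratic extensions $F$ of $k$. Such bounds come from viewing $F$ over another quadratic subfield, over which it is heavily ramified. Let $F/L$ be a quadratic extension of a totally imaginary field $L$ with class number $h(L)$ and unit group $E_L$, let $\iota$ be the nontrivial automorphism, and let $t$ be the number of primes of $L$ that ramify in $F$. The ambiguous class number formula states that the group $C_F^{\iota}$ of classes fixed by $\iota$ has order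
\begin{equation}\label{eq:ambiguous}
|C_F^{\iota}|=\frac{h(L)\,2^{t-1}}{[E_L:E_L\cap N_{F/L}F^\times]} .
\end{equation}

\begin{lemma}\label{lem:rank}
Let $L=\mathbb{Q}(\sqrt{d})$ with $d$ a negative prime discriminant, and let $F/L$ be a quadratic extension in which exactly $t$ primes ramify. Then $\operatorname{rank}C_{F,2}\ge t-2$.
\end{lemma}

\begin{proof}
By genus theory $h(L)$ is odd. The group $E_L$ is finite cyclic of even order, so $|E_L/E_L^2|=2$, and $\varepsilon^2=N_{F/L}\varepsilon$ for $\varepsilon\in E_L$. So the index in \eqref{eq:ambiguous} is at most $2$, and $|C_{F,2}^{\iota}|\ge2^{t-2}$. For $c\in C_{F,2}$ the class $c\cdot\iota(c)$ comes from $C_L$, so its order is odd and also a power of $2$. Hence $\iota(c)=c^{-1}$, and $C_{F,2}^{\iota}$ is the subgroup of elements of order at most $2$, whose order is $2^{\operatorname{rank}C_{F,2}}$.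
\end{proof}

\begin{proof}[Proof of (ii)]
Finite towers are given by Theorem~\ref{thm:finite} and Example~\ref{ex:family}. For infinite towers we make $t$ large by letting four primes split. Let $q\equiv3\pmod4$ be prime, and let $\ell_1,\dots,\ell_4\equiv1\pmod4$ be distinct primes with $(\ell_s/q)=1$; by Dirichlet's theorem there are infinitely many choices. Put $\ell=\ell_1\ell_2\ell_3\ell_4$ and $k=\mathbb{Q}(\sqrt{-q\ell})$. The discriminant $-q\ell$ is a product of five prime discriminants, so $\operatorname{rank}C_{k,2}=4$. Let $L=\mathbb{Q}(\sqrt{-q})$ and $F=L(\sqrt\ell)=k(\sqrt{-q})$. By Proposition~\ref{prop:arith}(a), $F\subseteq K\subseteq k_\infty$. The primes of $L$ that ramify in $F$ are those above $\ell_1,\dots,\ell_4$, because $\mathbb{Q}(\sqrt\ell)$ ramifies exactly at the $\ell_s$ and $L$ only at $q$. Each $\ell_s$ splits in $L$, since $(-q/\ell_s)=(\ell_s/q)=1$. So $t=8$ and $d=\operatorname{rank}C_{F,2}\ge6$. If the tower of $F$ were finite, \eqref{eq:test} with $r_2=2$ would give $(d-2)^2<12$, which is false for $d\ge6$. So $F_\infty$ is infinite over $F$, and $k_\infty=F_\infty$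 by Lemma~\ref{lem:tower}(c).
\end{proof}

\begin{proof}[Proof of (iii)]
We keep the notation of Section~\ref{sec:five} and put $N=\gamma_2=\operatorname{Gal}(k_\infty/K)$.

\emph{The class group.} An element $\sum c_jx_j$ of $V_1$ fixes $\sqrt D$ if and only if $\sum c_j=0$, so $G/N\cong(\mathbb{Z}/2)^4$ is the space of vectors of even weight. We claim that $N=[G,G]$. The inclusion $[G,G]\subseteq N$ holds because $\Gamma/N$ is abelian. By \eqref{eq:a},
\[
[x_i+x_{i+1},\,x_{i+1}+x_{i+2}]=[x_i,x_{i+1}]+[x_i,x_{i+2}]+[x_{i+1},x_{i+2}]=a_i+a_i+a_{i+1}=a_{i+1}.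
\]
So commutators of elements of $G$ span $V_2$, that is, $N=[G,G]\gamma_3$. The subgroup $[G,G]$ is normal in $\Gamma$, and the quotient $\Gamma/[G,G]$ has the same abelianization as $\Gamma$ and trivial second layer. By Section~\ref{sec:lie} its commutator subgroup $N/[G,G]$ is trivial. Hence $C_{k,2}\cong G/N\cong(\mathbb{Z}/2)^4$ and $k_1=K$.

\emph{The length.} Let $L=\mathbb{Q}(\sqrt{d_0})$ and $F=k(\sqrt{d_0})=L(\sqrt{d_1d_2d_3d_4})\subseteq K$. The primes of $L$ that ramify in $F$ are those above $p_1,\dots,p_4$. By \eqref{eq:pattern}, $(d_0/p_j)=+1$ for $j=1,2$ (where $0=j+4$, $j+3$) and $(d_0/p_j)=-1$ for $j=3,4$ (where $0=j+2$, $j+1$). So $t=2+2+1+1=6$, and $\operatorname{rank}C_{F,2}\ge4$ by Lemma~\ref{lem:rank}. If $k_2=k_1$, then $F_\infty=k_\infty=k_1$ by Lemma~\ref{lem:tower}(c), and $C_{F,2}\cong\operatorname{Gal}(k_1/F)$ has order $16/2=8$. A group of order $8$ has rank at most $3$, a contradiction. Since $k\ne k_1\neq k_2$, the length is at least $2$.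

\emph{The rank of $C_{k_1,2}$.} The tower of $k_1$ has union $k_\infty$, so $N=G_{k_1}$ and $\operatorname{rank}C_{k_1,2}=d(N)$. Let $\alpha_i\in\gamma_2$ and $\beta\in\gamma_3$ represent $a_i$ and $b$, and let $H\subseteq N$ be the subgroup that they generate. The class $P^ma_i$ is represented by $\alpha_i^{2^m}\in H$. By Lemmas~\ref{lem:V3} and \ref{lem:Vn} and the description of $V_2$, we have $\gamma_q\subseteq H\gamma_{q+1}$ for all $q\ge2$. By (D), $N=H$, so $d(N)\le6$.

\emph{The relation rank.} We have $d(G)=4$, and $G$ is finite by Theorem~\ref{thm:finite}. So \eqref{eq:test} with $r_2=1$ reads $4<r(G)\le5$. Thus $r(G)=5$, the least integer greater than $d(G)^2/4$.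
\end{proof}

The two applications of Lemma~\ref{lem:rank} can be compared. In part (ii) all four primes split in $L$, and the bound $6$ violates \eqref{eq:test}. Under \eqref{eq:pattern}, whichever $d_i$ defines $L$, two primes split and two are inert, and the lemma gives only the bound $4$.

\begin{thebibliography}{9}

\bibitem{Koch}
Koch, \emph{Galois Theory of $p$-Extensions}.

\bibitem{source}
\emph{On imaginary quadratic number fields with $2$-class group of rank $4$ and infinite $2$-class field tower},
\texttt{https://msp.org/pjm/2001/201-2/pjm-v201-n2-p01-p.pdf}.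

\bibitem{Roquette}
Roquette, Chapter IX of Cassels--Fr\"ohlich, \emph{Algebraic Number Theory}.

\end{thebibliography}
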